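# Which partition counts occur for powers of a quadratic integer?

## Failure, success and a classification

Let $\beta$ be a totally positive quadratic integer: $\beta$ is a root of an irreducible polynomial
$$m(x)=x^2-Tx+N\in\mathbb Z[x],$$
and both roots $\beta,\beta'$ are positive real numbers, so that $T=\operatorname{Tr}\beta=\beta+\beta'$ and $N=\mathrm N\beta=\beta\beta'$. For $\alpha\in\mathbb R$ let $p_\beta(\alpha)$ be the number of finitely supported sequences $(a_i)_{i\ge0}$ of non-negative integers with $\sum_i a_i\beta^i=\alpha$, and put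
$$V_\beta=\{p_\beta(\alpha):\alpha\in\mathbb R\}.$$

**Theorem 1 (failure).** If $2N\le T$, there are constants $c,C>0$ depending on $\beta$ such that for all large $X$
$$e^{c\sqrt{\log X}}\le \#(V_\beta\cap[0,X])\le e^{C\sqrt{\log X}}.$$
In particular $V_\beta$ has density $0$. This covers $\beta=2+\sqrt2$ (where $T=4$, $N=2$) and $\beta=\frac{3+\sqrt5}2$ (where $T=3$, $N=1$).

**Theorem 2 (success).** If $T/2<N\le T-2$, then $p_\beta(N+\beta^2+\beta^3+\dots+\beta^n)=n$ for every $n\ge1$. Hence $V_\beta=\mathbb Z_{\ge0}$.

**Corollary 3 (classification for $N<2T-4$).** Let $N<2T-4$; equivalently, the smaller of $\beta,\beta'$ is less than $2$. Then $V_\beta=\mathbb Z_{\ge0}$ if and only if $2N>T$.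

**Proposition 4 (all $\beta$).** For every totally positive quadratic integer $\beta$, each integer $n$ with $0\le n\le T-\lfloor N/T\rfloor$ lies in $V_\beta$.

The problem behind these statements is posed in "Partitions Into Powers Of An Algebraic Number" (https://numeration-2023.sciencesconf.org/data/pages/Zindulka.pdf). It asks whether, for every totally positive quadratic integer $\beta$, each $n\ge0$ is the number of partitions of some $\alpha$ into powers of $\beta$. Theorem 1 says no, and by a wide margin: for $\beta=2+\sqrt2$ almost every $n$ is missed.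

## Partitions, traces, norms, density

**Definition (partition).** A partition of $\alpha$ into powers of $\beta$ is a finitely supported sequence $(a_i)_{i\ge0}$ of non-negative integers with $\sum_i a_i\beta^i=\alpha$. We identify it with the polynomial $\sum_i a_ix^i$, so leading zeros do not matter.

For example, let $\beta=2+\sqrt2$, so that $\beta^2=4\beta-2$. Then $4\beta$ and $2+\beta^2$ are two partitions of the same number $\alpha=8+4\sqrt2$, and we shall see that there are no others: $p_\beta(4\beta)=2$.

**Definition (totally positive quadratic integer).** A quadratic integer is a root $\beta$ of a monic irreducible polynomial of degree $2$ over $\mathbb Z$. Its conjugate $\beta'$ is the other root. It is totally positive if $\beta>0$ and $\beta'>0$.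

Thus $2+\sqrt2$ is totally positive, since $2-\sqrt2>0$, and $1+\sqrt2$ is not, since $1-\sqrt2<0$.

Some consequences will be used without comment. Since $N=\beta\beta'$ is a positive integer, $N\ge1$. The roots are real and distinct, so $T^2>4N\ge4$, and $T\ge3$ because $T>0$. Since $m$ has no rational root, $m(1)=1-T+N\neq0$ and $m(2)=4-2T+N\ne0$, that is,
$$N\ne T-1,\qquad N\neq 2T-4 .$$

The number $p_\beta(\alpha)$ depends on $m$ alone in the following sense. If $\alpha\notin\mathbb Z[\beta]$, then $p_\beta(\alpha)=0$. If $\alpha\in\mathbb Z[\beta]$ has conjugate $\alpha'$, then $g(\beta)=\alpha$ if and only if $g(\beta')=\alpha'$ for every $g\in\mathbb Z[x]$, so $p_\beta(\alpha)=p_{\beta'}(\alpha')$. Hence $V_\beta=V_{\beta'}$.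

The count is always finite. Since $\beta\beta'\ge1$ and $\beta\ne\beta'$ are positive, the larger conjugate exceeds $1$, and by the preceding remark we may take it to be $\beta$. In a partition of $\alpha$ each term satisfies $a_i\beta^i\le\alpha$, so $a_i\le\alpha/\beta^i$, and $a_i=0$ as soon as $\beta^i>\alpha$. This leaves finitely many sequences. Also $p_\beta(-1)=0$ because powers of $\beta$ are positive, so $0\in V_\beta$ always.

**Definition (density $0$).** A set $V\subseteq\mathbb Z_{\ge0}$ has density $0$ if $\#(V\cap[0,X])/X\to0$ as $X\to\infty$.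

The function $e^{\sqrt{\log X}}$ in Theorem 1 lies between powers of $\log X$ and powers of $X$. For any $A,\varepsilon>0$ we have $A\log\log X\le\sqrt{\log X}\le\varepsilon\log X$ for large $X$, so $(\log X)^A\le e^{\sqrt{\log X}}\le X^{\varepsilon}$. The upper bound in Theorem 1 is therefore $o(X)$, and density $0$ follows from it.

Corollary 3 concerns the range $N<2T-4$. Theorem 1 lives inside this range, since $N\le T/2<2T-4$ when $T\ge3$. Outside it, that is for $N\ge 2T-3$ (both conjugates greater than $2$), these notes do not decide whether $V_\beta=\mathbb Z_{\ge0}$; Proposition 4 is all that is proved there. The example of smallest trace is $\frac{7+\sqrt5}2$. Indeed $T^2>4N\ge8T-12$ gives $(T-2)(T-6)>0$, so $T\ge7$. For $T=7$ we have $11\le N\le12$, and $x^2-7x+12=(x-3)(x-4)$ is reducible, so $N=11$.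

## Multiples of $\beta$ and ordinary partitions

The simplest targets are $\alpha=v\beta$ with $v\in\mathbb Z_{\ge0}$. They turn out to be ordinary integer partitions in disguise, and they yield both Proposition 4 and the lower bound in Theorem 1. The argument needs no assumption on $N$ and $T$. By $V_\beta=V_{\beta'}$ we may take $\beta>\beta'$, hence $\beta>1$.

Put $U_0=0$, $U_1=1$ and $U_{i+1}=TU_i-NU_{i-1}$. Then $U_i=\frac{\beta^i-\beta'^i}{\beta-\beta'}$, since both sides satisfy the same recurrence with the same initial values. Moreover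
$$\beta^i=U_i\beta-NU_{i-1}\qquad(i\ge1).$$
This is clear for $i=1$, and if it holds for $i$ then $\beta^{i+1}=U_i(T\beta-N)-NU_{i-1}\beta=U_{i+1}\beta-NU_i$. Finally
$$U_{i+1}-\beta U_i=\frac{-\beta'^{i+1}+\beta\beta'^i}{\beta-\beta'}=\beta'^i>0 ,$$
so $(U_i)$ is strictly increasing and $U_i\ge\beta^{i-1}$ for $i\ge1$. For $2+\sqrt2$ the sequence $U_1,U_2,U_3,\dots$ starts $1,4,14,48$.

**Lemma 5.** For an integer $v\ge0$, $p_\beta(v\beta)=B(v)$, where $B(v)$ is the number of partitions of the integer $v$ into parts from $U_1=1$, $U_2=T$, $U_3=T^2-N,\dots$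

*Proof.* We have
$$\sum_{i\ge0} g_i\beta^i=\beta\sum_{i\ge1}g_iU_i+\Bigl(g_0-N\sum_{i\ge2}g_iU_{i-1}\Bigr).$$
Since $1,\beta$ are linearly independent over $\mathbb Q$, this equals $v\beta$ if and only if $\sum_{i\ge1}g_iU_i=v$ and $g_0=N\sum_{i\ge2}g_iU_{i-1}$. The second equation determines $g_0$, and the value is automatically $\ge0$. So partitions of $v\beta$ correspond to sequences $(g_i)_{i\ge1}$ of multiplicities with $\sum g_iU_i=v$. $\square$

**Proof of Proposition 4.** If $0\le v<T^2-N=U_3$, only the parts $1$ and $T$ can occur, so $p_\beta(v\beta)=\lfloor v/T\rfloor+1$. As $v$ runs from $0$ to $T^2-N-1$, this takes every value from $1$ to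
$$\Bigl\lfloor\tfrac{T^2-N-1}{T}\Bigr\rfloor+1=\Bigl\lceil\tfrac{T^2-N}{T}\Bigr\rceil=T-\lfloor N/T\rfloor .$$
The value $0$ is $p_\beta(-1)$. $\square$

**Proof of the lower bound in Theorem 1.** We want many distinct values of $B$ that are not too large. Appending a part $1$ shows that $B$ is non-decreasing, and $B(kT)-B(kT-1)$ is the number of partitions of $kT$ that do not use the part $1$. For $k\ge1$ this is at least $1$ (take $k$ parts $T$). So $B(T)<B(2T)<B(3T)<\cdots$ are distinct elements of $V_\beta$.

Now we bound their size. If $U_i\le v$ with $v\ge 2$, then $\beta^{i-1}\le v$, so at most $1+\log v/\log\beta$ parts are available, each with multiplicity between $0$ and $v$. Hence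
$$B(v)\le(v+1)^{1+\log v/\log\beta}\le e^{C_1(\log v)^2},\qquad C_1=2\Bigl(\frac1{\log2}+\frac1{\log\beta}\Bigr),$$
using $\log(v+1)\le2\log v$ and $1\le\log v/\log2$. Therefore $B(kT)\le X$ whenever $kT\le e^{\sqrt{\log X/C_1}}$. There are $\lfloor T^{-1}e^{\sqrt{\log X/C_1}}\rfloor$ such $k\ge1$, which is at least $e^{c\sqrt{\log X}}$ for large $X$ with $c=\frac1{2\sqrt{C_1}}$. $\square$

## Reverse carries: all partitions from one

To count partitions of a general $\alpha$ we describe them all in terms of a single one. The relation $T\beta^i=\beta^{i+1}+N\beta^{i-1}$ (for $i\ge1$) lets us *carry* at $i$: trade $T$ copies of $\beta^i$ for one $\beta^{i+1}$ and $N$ copies of $\beta^{i-1}$. A *reverse carry* at $i$ takes one from place $i+1$ and $N$ from place $i-1$, and puts $T$ at place $i$. The next lemma says that a partition is determined by the net number $R_i$ of reverse carries at each place.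

**Lemma 6.** Let $f=\sum f_ix^i$ be a partition of $\alpha$. The partitions of $\alpha$ are exactly the polynomials $g=f-m(x)\sum_{i\ge1}R_ix^{i-1}$, where $R=(R_i)_{i\ge1}$ is a finitely supported integer sequence such that, with $R_0=R_{-1}=0$,
$$g_i=f_i+TR_i-R_{i-1}-NR_{i+1}\ge0\qquad(i\ge0).\tag{1}$$
Different $R$ give different $g$.

*Proof.* If $g\in\mathbb Z[x]$ and $g(\beta)=f(\beta)$, divide $f-g$ by the monic polynomial $m$ in $\mathbb Z[x]$. The remainder has degree at most $1$, has integer coefficients and vanishes at the irrational number $\beta$, so it is zero. Hence $f-g=m h$ with $h\in\mathbb Z[x]$, and we write $h=\sum_{i\ge1}R_ix^{i-1}$. Conversely every such $g$ has $g(\beta)=\alpha$. The coefficient of $x^i$ in $\sum_kR_k(x^{k+1}-Tx^k+Nx^{k-1})$ is $R_{i-1}-TR_i+NR_{i+1}$, so (1) says precisely that the coefficients of $g$ are non-negative. Since $m\ne0$, $g$ determines $h$ and hence $R$. $\square$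

Call $R$ *feasible for $f$* if (1) holds. So $p_\beta(\alpha)$ is the number of feasible $R$. For $\beta=2+\sqrt2$ and $f=2+x^2$, the sequence $R_1=1$ (other entries $0$) is feasible and gives $g_0=2-2=0$, $g_1=4$, $g_2=1-1=0$, that is, $g=4x$.

**Lemma 7 (no negative entries).** Suppose $N\le T-2$ and $f_i\le1$ for all $i\ge1$. Then every $R$ feasible for $f$ satisfies $R_i\ge0$ for all $i$.

*Proof.* Suppose $\mu=\min_iR_i<0$, attained at some $i\ge1$. By (1),
$$f_i+T\mu\ge R_{i-1}+NR_{i+1}\ge(N+1)\mu ,$$
so $(T-1-N)|\mu|\le f_i\le1$. Since $T-1-N\ge1$ and $|\mu|\ge1$, the left side is at least $1$, so equality holds everywhere. In particular $R_{i+1}=\mu$. Repeating the argument at $i+1,i+2,\dots$ gives $R_j=\mu\neq0$ for all $j\ge i$, which contradicts finite support. $\square$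

## A staircase of partitions when $T/2<N\le T-2$

The smallest trace that admits such an $N$ is $T=5$, with $N=3$ and $\beta=\frac{5+\sqrt{13}}2$. Start from $3+\beta^2+\beta^3$. The relation $3+\beta^2=5\beta$ gives the partition $5\beta+\beta^3$, and $3\beta+\beta^3=5\beta^2$ turns this into $2\beta+5\beta^2$. Each reverse carry makes exactly the next one possible, and Theorem 2 says that nothing else can happen.

**Proof of Theorem 2.** Here $N>T/2\ge3/2$, so $N\ge2$. Let $f=N+\sum_{i=2}^nx^i$, so $f_0=N$, $f_1=0$ and $f_i\le1$ for $i\ge1$. Let $R$ be feasible. By Lemma 7, $R\ge0$.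

**Step 1: the possible shapes of $R$.** We show that $R$ is $0$ or the indicator function of $\{1,\dots,b\}$ with $1\le b\le n-1$. By (1) at $i=0$, $NR_1\le N$, so $R_1\in\{0,1\}$.

Suppose $R_1=0$. Whenever $R_{i-1}=R_i=0$ with $i\ge1$, (1) gives $NR_{i+1}\le f_i\le1<N$, so $R_{i+1}=0$. By induction $R=0$.

Suppose $R_1=1$. By (1) at $i=1$, $NR_2\le T<2N$, so $R_2\le1$. Now let $i\ge2$. If $R_{i-1}=R_i=1$, then $NR_{i+1}\le f_i+T-1\le T<2N$, so $R_{i+1}\le1$. If $R_i=0$ and $R_{i-1}\in\{0,1\}$, then $NR_{i+1}\le f_i\le1<N$, so $R_{i+1}=0$. Thus all entries are $0$ or $1$, and after the first $0$ only zeros follow: $R$ is the indicator function of $\{1,\dots,b\}$ for some $b\ge1$. By (1) at $b+1\ge2$, $f_{b+1}\ge R_b=1$, so $b+1\le n$.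

**Step 2: all these shapes occur.** $R=0$ is feasible. For $1\le b\le n-1$ the indicator function of $\{1,\dots,b\}$ gives

- $g_0=N-N=0$;
- $g_1=T$ if $b=1$, and $g_1=T-N>0$ if $b\ge2$;
- $g_i=1+T-1-N=T-N>0$ for $2\le i\le b-1$;
- $g_b=1+T-1=T>0$ if $b\ge2$;
- $g_{b+1}=1-1=0$;
- $g_i=f_i\ge0$ for $i>b+1$.

So there are exactly $1+(n-1)=n$ feasible $R$. Together with $p_\beta(-1)=0$ and the finiteness of $p_\beta$, this gives $V_\beta=\mathbb Z_{\ge0}$. $\square$

The hypothesis $T<2N$ was used twice, each time to stop $R$ from climbing to the value $2$.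

## Three families for $2+\sqrt2$ and where they break

For $\beta=2+\sqrt2$ we have $T=4$ and $N=2$, so $2N=T$: this is just outside Theorem 2. The sensible first attempt is still to look for a family $\alpha_n$ with $p_\beta(\alpha_n)=n$.

The targets $T\beta^n$ stall. There is a known result, proved later as Fact 9, that for $T\le N<2T-4$ one has $p_\beta(T\beta^n)=n+1$. For $2+\sqrt2$ consider $4\beta^2=16\beta-8$. As in the proof of Lemma 5, a partition $g$ of it satisfies $\sum_{i\ge1}g_iU_i=16$ and $g_0=-8+2\sum_{i\ge2}g_iU_{i-1}\ge0$. That is, $g_1+4g_2+14g_3=16$ and $g_2+4g_3\ge4$. If $g_3=1$, then $g_1+4g_2=2$ forces $g_1=2$, $g_2=0$, which is allowed. If $g_3=0$, then $g_2\ge4$ forces $g_2=4$, $g_1=0$. So $p_\beta(4\beta^2)=2$, not $3$.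

The targets $v\beta$ jump. Here $p_\beta(v\beta)=B(v)$ counts partitions of $v$ into parts $1,4,14,48,\dots$ Sorting by the number of parts $14$,
$$B(27)=7+4=11,\qquad B(28)=8+4+1=13 .$$
At $v=28$ two partitions without the part $1$ appear at once ($4\cdot7$ and $14+14$). Since $B$ is non-decreasing, this family never takes the value $12$.

The staircase targets $2+\beta^2+\dots+\beta^n$ explode. Lemma 7 applies because $N=T-2$, so feasible $R$ are non-negative. As in Theorem 2, $R_1\in\{0,1\}$, and $R_1=0$ forces $R=0$. If $b$ is the last index with $R_b\ne0$, then (1) at $b+1$ gives $R_b\le f_{b+1}$, so $b\le n-1$. For $n=1$ only $R=0$ remains, for $n=2$ the sequences $0$ and $(1)$, and for $n=3$ the sequences $0$, $(1,0)$ and $(1,1)$. The change comes at $n=4$. With $R=(1,r_2,r_3)$ the conditions (1) are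
$$r_2\le2,\qquad r_3\le2r_2,\qquad 1+4r_3-r_2\ge0,\qquad r_3\le1,$$
with solutions $(r_2,r_3)=(0,0),(1,0),(1,1),(2,1)$. So the count is $5$. The extra partition comes from $R=(1,2,1)$: $2+\beta^2+\beta^3+\beta^4=6\beta^2+3\beta^3$. The bound $NR_2\le T$ no longer keeps $R_2$ below $2$.

For $n=5$ and $R=(1,r_2,r_3,r_4)$ the conditions are
$$r_2\le2,\quad r_3\le2r_2,\quad 1+4r_3-r_2-2r_4\ge0,\quad r_3\le1+4r_4,\quad r_4\le1 .$$
For $r_4=0$ the pairs $(r_2,r_3)$ are $(0,0),(1,0),(1,1),(2,1)$. For $r_4=1$ they are $(1,1),(1,2),(2,1),(2,2),(2,3),(2,4)$. So the counts for $n=1,\dots,5$ are $1,2,3,5,11$.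

None of this proves that a number is missed: $12$ could be a value at some other $\alpha$. A direct count of values is also not available, because infinitely many $\alpha$ can share one value. For $2+\sqrt2$, $p_\beta(\beta^j)=1$ for all $j\geq 0$: Lemma 7 gives $R\ge0$ for $f=x^j$, and since all $f_i<N=2$, (1) gives $NR_{i+1}\le f_i<N$ from $R_{i-1}=R_i=0$, so $R=0$ by induction.

The way forward is to read the explosion as an obstruction. Suppose we can attach to each $\alpha$ a length $L$ such that

- the value $p_\beta(\alpha)$ depends on so little data that for each $L$ there are only $e^{O(L)}$ possible values, and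
- $p_\beta(\alpha)\ge e^{c_1L^2-c_2}$.

Then a value at most $X$ comes from $L=O(\sqrt{\log X})$, and there are only $e^{O(\sqrt{\log X})}$ such values. The second estimate is plausible because once $R$ can reach $2$, it can grow geometrically. At height $S_j$ there are about a constant times $S_j$ choices for the next entry, and the product of geometrically growing numbers of choices over $\asymp L$ places is $e^{c L^2}$. The next three sections make this precise.

From here until the end of the proof of Theorem 1, $2N\le T$. Then also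
$$T\ge N+2,$$
for $N=1$ because $T\ge3$, and for $N\ge2$ because $2N\ge N+2$.

## The reduced partition and its window

**Step 1: a starting partition from which only reverse carries are possible.** The purpose is to make all feasible $R$ non-negative and all digits except the constant term bounded.

**Lemma 8.** If $p_\beta(\alpha)\ge1$, then $\alpha$ has a partition $f$ such that
$$\text{every }R\text{ feasible for }f\text{ satisfies }R_i\ge0\text{ for all }i,\tag{2}$$
and such an $f$ satisfies $f_i\le T-1$ for all $i\ge1$.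

*Proof.* Let $f^{(0)}$ be any partition of $\alpha$ and put $Q=-R$. With $Q_0=Q_{-1}=0$, feasibility for $f^{(0)}$ reads
$$f^{(0)}_i-TQ_i+Q_{i-1}+NQ_{i+1}\ge0\qquad(i\ge0).$$
If $Q$ and $Q'$ satisfy this, so does the pointwise maximum $M=\max(Q,Q')$. Indeed, let $i\ge1$ and, say, $M_i=Q_i$. The neighbors enter with positive coefficients, so
$$f^{(0)}_i-TM_i+M_{i-1}+NM_{i+1}\ge f^{(0)}_i-TQ_i+Q_{i-1}+NQ_{i+1}\ge0 .$$
For $i=0$ we have $f^{(0)}_0+NM_1\ge f^{(0)}_0+NQ_1\ge0$. Since $p_\beta(\alpha)<\infty$, there are finitely many feasible $Q$, and their pointwise maximum $Q^*$ is feasible and largest. Let $f=f^{(0)}+m\sum_{i\ge1} Q^*_ix^{i-1}$ be the corresponding partition. A sequence $R$ is feasible for $f$ if and only if $R-Q^*$ is feasible for $f^{(0)}$ (both describe the same polynomial $g$). Then $Q^*-R\le Q^*$ by maximality, that is, $R\ge0$.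

For the digit bound, suppose $f_i\ge T$ for some $i\ge1$. Carry at $i$: the sequence with $R_i=-1$ and all other entries $0$ changes the coefficients at $i-1,i,i+1$ to $f_{i-1}+N$, $f_i-T$, $f_{i+1}+1$, all $\ge0$. So it is feasible, which contradicts (2). $\square$

We call $f$ the *reduced* partition of $\alpha$. It is unique: if $f$ and $\tilde f$ both satisfy (2), the sequence leading from $f$ to $\tilde f$ and its negative are both $\ge0$, so it is $0$. For $\beta=2+\sqrt2$ and $\alpha=4\beta$, the partition $4x$ is not reduced, since $R_1=-1$ is feasible for it; the reduced partition is $2+x^2$ by Lemma 7.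

**Step 2: where $R$ can live.** Let $f$ be reduced. The purpose is to confine all feasible $R$ to an interval of places, whose length will be $L$.

First suppose that all $f_i<N$ (this includes $f=0$). If $R$ is feasible and $R_{i-1}=R_i=0$, then (1) gives $NR_{i+1}\le f_i<N$, so $R_{i+1}\le0$, and $R_{i+1}=0$ by (2). Starting from $R_{-1}=R_0=0$ we get $R=0$, so $p_\beta(\alpha)=1$.

Otherwise let
$$a=\min\{i:f_i\ge N\},\qquad D=\deg f\ge a,\qquad L=D-a-1 ,$$
and let $R$ be feasible. For $i<a$ the induction just made applies, since $f_i<N$ there; it shows $R_i=0$ for all $i\le a$. If $R\neq0$ and $b$ is the largest index with $R_b\ne0$, then (1) at $b+1$ gives $1\le R_b\le f_{b+1}$, so $b+1\le D$. Hence $R$ is supported on $\{a+1,\dots,D-1\}=\{a+1,\dots,a+L\}$, the *window*. If $L\le0$, the window is empty and $p_\beta(\alpha)=1$.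

Let $L\ge1$. For a non-negative sequence supported on the window, (1) holds automatically for $i<a$ (where $g_i=f_i$) and for $i>D$ (where $g_i=f_i-R_{i-1}=f_i=0$). So the feasible $R$ are exactly the non-negative integer sequences supported on $\{a+1,\dots,a+L\}$ that satisfy (1) for $a\le i\le a+L+1=D$. At $i=a$ this reads $NR_{a+1}\le f_a$.

For example, if $\beta=2+\sqrt2$ and $f=2+x^2+x^3+x^4+x^5$, then $f$ is reduced by Lemma 7, $a=0$, $D=5$, $L=4$, and the system is the one solved above with $11$ solutions.

## At most $T^{2L+2}$ values for each window length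

**Step 3: little data determines the count.** The digits $f_{a+1},\dots,f_D$ are at most $T-1$ by Lemma 8, but $f_a$ may be arbitrarily large when $a=0$. We show that beyond a certain size it has no influence.

Let $R$ be feasible. For $a+2\le i\le a+L+1$, (1) gives
$$R_{i-1}\le f_i+TR_i-NR_{i+1}\le T-1+TR_i .$$
Since $R_{a+L+1}=0$, induction on $j$ yields $R_{a+L+1-j}\le T^j-1$ for $1\le j\le L$. The case $j=1$ is the inequality at $i=a+L+1$, and the induction step is $T-1+T(T^j-1)=T^{j+1}-1$. In particular $R_{a+1}\le T^L-1$.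

This bound uses only the conditions at $i\ge a+2$. The digit $f_a$ enters only the condition $NR_{a+1}\le f_a$. Since $NR_{a+1}<NT^L$ anyway, replacing $f_a$ by $\min(f_a,NT^L)$ does not change the set of solutions. Shifting indices by $a$, we see that $p_\beta(\alpha)$ is determined by $L$, the integer $\min(f_a,NT^L)\in[0,NT^L]$, and the $L+1$ digits $f_{a+1},\dots,f_{a+L+1}\in[0,T-1]$. So for given $L\ge1$ there are at most
$$(NT^L+1)\,T^{L+1}\le T^{2L+2}\tag{3}$$
possible values of $p_\beta(\alpha)$; the inequality holds because $NT^L+1\le(N+1)T^L\le T^{L+1}$.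

## At least $e^{c_1L^2-c_2}$ partitions for a window of length $L$

**Step 4: a long window forces many partitions.** Whatever the digits inside the window are, we use only $f_a\ge N$ and $f_D\ge1$. Consider integer sequences $S_0=0,S_1,\dots,S_L,S_{L+1}=0$ with $S_1,\dots,S_L$ positive and
$$S_1=1,\qquad S_L=1,\qquad TS_j\ge S_{j-1}+NS_{j+1}\quad(1\le j\le L).\tag{4}$$
Each of them gives a feasible $R$ by $R_{a+j}=S_j$ for $1\le j\le L$ and $R_i=0$ elsewhere. Condition (1) holds at $i=a$ because $f_a-N\ge0$, at $i=a+j$ by (4) and $f_{a+j}\ge0$, and at $i=D$ because $f_D-S_L=f_D-1\ge0$.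

The inequality in (4) at $j$ holds in either of two situations:

- (A) $S_{j-1}\le S_j$ and $S_{j+1}\le\frac32S_j$. Indeed $1+\frac32N\le T$: for $N=1$ because $\frac52\le3\le T$, and for $N\ge2$ because $1+\frac32N\le2N\le T$.
- (B) $S_{j-1}\le2S_j$ and $S_{j+1}\le S_j$. Indeed $2+N\le T$.

So a sequence may grow by a factor up to $\frac32$ and may shrink by a factor $\frac12$. It has to get started, though. Since $S_1=1$, it must jump from $1$ to $2$, and (A) does not allow this. The jump is exactly what $2N\le T$ permits.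

Let $L\ge6$ and $k=\lfloor L/2\rfloor+1$, so $4\le k<L$. Build sequences in three phases.

*Start.* Put $(S_1,S_2,S_3,S_4)=(1,2,3,4)$. The inequality in (4) at $j=1$ is $T\ge0+2N$, which is the hypothesis. At $j=2$, (A) holds since $1\le2$ and $3\le3$. At $j=3$, (A) holds for this start since $2\le3$ and $4\le\frac92$.

*Free growth.* For $4\le j<k$ let $S_{j+1}$ be any integer in $[\frac54S_j,\frac32S_j]$. Then (A) holds at each $j$ with $4\le j<k$. By induction $S_j\ge4(5/4)^{j-4}$ for $4\le j\le k$. A closed interval of length $\ell$ contains at least $\lfloor\ell\rfloor$ integers, and $\lfloor y\rfloor\ge y/2$ for $y\ge1$. Since $S_j/4\ge(5/4)^{j-4}\ge1$, there are at least $\lfloor S_j/4\rfloor\ge\frac12(5/4)^{j-4}$ choices for $S_{j+1}$.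

*Descent.* For $k\le j<L$ put $S_{j+1}=\lceil S_j/2\rceil$. We have $S_k\le4(3/2)^{k-4}\le4\cdot2^{k-4}=2^{k-2}$. If $S\le2^s$ with $s\ge1$, then $\lceil S/2\rceil\le2^{s-1}$. So the value $1$ is reached at the latest at index $k+(k-2)=2k-2=2\lfloor L/2\rfloor\le L$, and it is then kept because $\lceil1/2\rceil=1$. Hence $S_L=1$. At $j=k$, (A) holds, since $S_{k-1}\le S_k$ and $S_{k+1}\le S_k$. For $k<j\le L$, (B) holds: $S_j=\lceil S_{j-1}/2\rceil$ gives $S_{j-1}\le2S_j$, and $S_{j+1}\le S_j$, also at $j=L$ where $S_{L+1}=0$.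

For $L=8$, for instance, $k=5$ and the two sequences are $1,2,3,4,5,3,2,1$ and $1,2,3,4,6,3,2,1$.

Different choices in the growth phase give different sequences. So for $L\ge6$
$$p_\beta(\alpha)\ge\prod_{j=4}^{k-1}\tfrac12\left(\tfrac54\right)^{j-4}=2^{-(k-4)}\left(\tfrac54\right)^{(k-4)(k-5)/2}$$
(the empty product for $k=4$ is $1$). With $h=\frac12\log\frac54>0$ the logarithm of the right side is $h(k-4)(k-5)-(k-4)\log2$. This is a quadratic polynomial in $k$ with leading coefficient $h$, so it is at least $\frac h2k^2-c'$ for some constant $c'\ge0$. As $k\ge L/2$, we get $\log p_\beta(\alpha)\ge\frac h8L^2-c'$ for $L\ge6$. Put $c_1=h/8$ and $c_2=\max(c',25c_1)$. For $1\le L\le5$ we have $c_1L^2-c_2\le0\le\log p_\beta(\alpha)$ since $p_\beta(\alpha)\ge1$. Altogether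
$$\log p_\beta(\alpha)\ge c_1L^2-c_2\qquad\text{for all }L\ge1.\tag{5}$$

**Step 5: the upper bound in Theorem 1.** Let $p_\beta(\alpha)\le X$. Either $p_\beta(\alpha)\in\{0,1\}$, which includes all cases of Step 2 without a window or with $L\le0$, or $L\ge1$ and (5) gives
$$L\le L_X:=\sqrt{(\log X+c_2)/c_1}.$$
By (3),
$$\#(V_\beta\cap[0,X])\le2+\sum_{1\le L\le L_X}T^{2L+2}\le2+L_XT^{2L_X+2}.$$
For large $X$ we have $L_X\le c_3\sqrt{\log X}$ with a constant $c_3$, so the right side is at most $e^{C\sqrt{\log X}}$ for any fixed $C>2c_3\log T$ and all large $X$. This is $o(X)$, so $V_\beta$ has density $0$. Together with the lower bound from the section on multiples of $\beta$, Theorem 1 is proved. For $2+\sqrt2$ we have $2N=4=T$, and for $\frac{3+\sqrt5}2$ we have $2N=2\le3=T$. $\square$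

## Norm between $T$ and $2T-4$, and the classification

Corollary 3 needs one more range, $T\le N<2T-4$, where the source quotes a known result, which includes that the bounds are optimal: if either inequality fails, then this particular conclusion fails. We use only the following implication. Here is a proof of it, so that the classification is complete on the board.

**Fact 9 (known).** If $T\le N<2T-4$, then $p_\beta(T\beta^n)=n+1$ for every $n\in\mathbb Z_{\ge0}$.

*Proof.* Note that $T<2T-4$ gives $T\ge5$. Let $f=Tx^n$ and $Q=-R$, with $Q_i=0$ for $i\le0$. Feasibility reads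
$$f_i-TQ_i+Q_{i-1}+NQ_{i+1}\ge0\qquad(i\ge0),\tag{6}$$
with $f_n=T$ and $f_i=0$ otherwise. So $Q_i$ counts carries at $i$. Let $Q$ be feasible.

**Step 1: control from below.** We claim that for $0\le i\le n$ either $Q_{i-1}=Q_i=0$, or $Q_i\ge1$ and $Q_{i-1}\le2Q_i-1$. For $i=0$ the first alternative holds. Let the claim hold for some $i<n$; then (6) gives $NQ_{i+1}\ge TQ_i-Q_{i-1}$. In the first alternative $Q_{i+1}\ge0$. If $Q_{i+1}=0$ the first alternative holds at $i+1$, and if $Q_{i+1}\ge1$ then $Q_i=0\le2Q_{i+1}-1$. In the second alternative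
$$2NQ_{i+1}\ge2TQ_i-2Q_{i-1}\ge(2T-4)Q_i+2>NQ_i ,$$
so $2Q_{i+1}>Q_i\ge1$. Hence $Q_{i+1}\ge1$ and $Q_i\le2Q_{i+1}-1$.

**Step 2: control from above.** We claim that for $i\ge n$ one of the following holds: $Q_i\ge0$ and $Q_{i+1}=0$; or $Q_{i+1}\ge1$ and $Q_i\ge2Q_{i+1}+2$. For large $i$ both entries are $0$. Let the claim hold for some $i\ge n+1$; then (6) gives $Q_{i-1}\ge TQ_i-NQ_{i+1}$. If $Q_i=Q_{i+1}=0$, then $Q_{i-1}\ge0$ and the first alternative holds at $i-1$. If $Q_{i+1}=0$ and $Q_i\ge1$, then $Q_{i-1}\ge TQ_i\ge2Q_i+(T-2)\ge2Q_i+2$. If $Q_{i+1}\ge1$ and $Q_i\ge2Q_{i+1}+2$, then $Q_i\ge1$ and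
$$Q_{i-1}\ge TQ_i-\tfrac N2(Q_i-2)=\bigl(T-\tfrac N2\bigr)Q_i+N\ge2Q_i+2 ,$$
since $T-\frac N2>2$ and $N\ge2$.

Consequently, if $i\ge n$ and $Q_i\le1$, then $Q_{i+1}=0$. So $Q_n\le1$ implies $Q_i=0$ for all $i>n$.

**Step 3: $Q_n\le1$.** Suppose $Q_n\ge2$; then $n\ge1$ since $Q_0=0$. By Step 1, $Q_{n-1}\le2Q_n-1$. By Step 2, $Q_{n+1}\le\frac12(Q_n-2)$; in the first alternative this is true because $Q_{n+1}=0$ and $Q_n\ge2$. Inserting both into (6) at $i=n$,
$$0\le T-TQ_n+(2Q_n-1)+\tfrac N2(Q_n-2)=(T-1-N)-\bigl(T-2-\tfrac N2\bigr)Q_n .$$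
But $T-1-N<0$ because $N\ge T$, and $T-2-\frac N2>0$ because $N<2T-4$. This is a contradiction. Since $Q_n\geq0$ by Step 1, $Q_n\in\{0,1\}$.

**Step 4: the count.** By Step 3 and the consequence of Step 2, $Q_i=0$ for $i>n$. By Step 1, for $1\le i\le n$: if $Q_i=0$ then $Q_{i-1}=0$, and if $Q_i=1$ then $Q_{i-1}\le1$; all these entries are $\ge0$. So $Q$ is either $0$ or the indicator function of $\{d,\dots,n\}$ with $1\le d\le n$, which leaves $n+1$ candidates. All are feasible. $Q=0$ is. For the indicator function of $\{d,\dots,n\}$ the left side of (6) is $1$ at $n+1$, $N$ at $d-1$, $T-T=0$ at $n$ if $d=n$, and $T-T+1=1$ at $n$ if $d<n$. For $d<n$ it is moreover $N-T\ge0$ at $d$ and $N-T+1>0$ for $d<i<n$. At all other places it is $0$. $\square$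

**Proof of Corollary 3.** First, the equivalence. We have $(\beta-2)(\beta'-2)=N-2T+4\ne0$. If this is negative, the smaller conjugate is less than $2$ and the larger is greater than $2$. If it is positive, both conjugates are greater than $2$ or both are less than $2$. In the latter case $T<4$, so $T=3$ and $4N<9$, so $N\in\{1,2\}$ and $N-2T+4=N-2\in\{-1,0\}$, which is not positive. So the latter case does not occur, and $N<2T-4$ holds exactly when the smaller conjugate is less than $2$.

Now let $N<2T-4$. If $2N\le T$, then $V_\beta$ has density $0$ by Theorem 1, so $V_\beta\ne\mathbb Z_{\ge0}$. If $2N>T$, there are three ranges. For $T/2<N\le T-2$, Theorem 2 gives $V_\beta=\mathbb Z_{\ge0}$. The case $N=T-1$ does not occur, because $m(1)\ne0$. For $T\le N<2T-4$, Fact 9 gives every $n\ge1$ as a value, and $p_\beta(-1)=0$, so $V_\beta=\mathbb Z_{\ge0}$. $\square$
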